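# Why the $k$-th Harper eigenvector has Fourier eigenvalue $i^k$

## Theorem 1 and the objects in it

Let $n\geqslant 1$ be an integer, $\mathbb Z(n)=\mathbb Z/n\mathbb Z$, and let $L=L(\mathbb Z(n))$ be the space of functions $\mathbb Z(n)\to\mathbb C$ with $\langle\varphi,\psi\rangle=\sum_x\varphi(x)\overline{\psi(x)}$. Write $L_+$ and $L_-$ for the even functions ($\psi(-x)=\psi(x)$) and the odd functions ($\psi(-x)=-\psi(x)$). The discrete Fourier transform and the Harper operator are
$$(\hat f_n\psi)(y)=n^{-1/2}\sum_{x\in\mathbb Z(n)}e^{2\pi ixy/n}\psi(x),\qquad (\hat s_n\psi)(x)=\psi(x+1)+\psi(x-1)+2\cos(2\pi x/n)\,\psi(x).$$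
On each of $L_+$ and $L_-$ the operator $\hat s_n$ has simple spectrum, and each of its eigenvectors in $L_\pm$ can be scaled, in exactly one way, to be a real unit vector $\sigma$ with either $\sigma(0)>0$ or $\sigma(0)=0<\sigma(1)$. Call the resulting basis of $L$ by $S_n$. List the even members as $\sigma_{n,0},\sigma_{n,2},\sigma_{n,4},\dots$ and the odd members as $\sigma_{n,1},\sigma_{n,3},\sigma_{n,5},\dots$, in both cases with strictly decreasing $\hat s_n$-eigenvalues. For $t\in\mathbb R$ let $\hat f_n^{[t]}$ be the operator with $\hat f_n^{[t]}\sigma_{n,k}=e^{2\pi ikt}\sigma_{n,k}$ for every index $k$.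

**Theorem 1.** For every $n\geqslant1$ and every index $k$, $\hat f_n\sigma_{n,k}=i^k\sigma_{n,k}$. Hence $\hat f_n^{[1/4]}=\hat f_n$.

The equality $\hat f_n^{[1/4]}=\hat f_n$ is Conjecture 2.A of the paper "The Discrete Fractional Fourier Transform And Harper's Equation". Theorem 1 says that it is true for every $n$.

In plain words: the operators $\hat f_n^{[t]}$ satisfy $\hat f_n^{[s]}\hat f_n^{[t]}=\hat f_n^{[s+t]}$. They form a one-parameter group built from the Harper operator alone, by counting down its eigenvalues separately on even and odd functions. The formula that defines them never mentions $\hat f_n$. The theorem says that at $t=1/4$ this group passes through the Fourier transform.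

The indices need care. Since $\dim L_+$ is $n/2+1$ or $(n+1)/2$ and $\dim L_-$ is $n/2-1$ or $(n-1)/2$, whichever is an integer, the index $k$ runs over $0,1,\dots,n-1$ if $n$ is odd, and over $0,1,\dots,n-2$ together with $n$ if $n$ is even. For $n=4$ the indices are $0,1,2,4$, and $3$ is skipped.

What exactly has to be decided? We shall check below that $\hat f_n$ commutes with $\hat s_n$, preserves $L_\pm$, and satisfies $(\hat f_n^2\psi)(x)=\psi(-x)$. Simplicity then makes each $\sigma_{n,k}$ an eigenvector of $\hat f_n$. Its eigenvalue has square $1$ if $\sigma_{n,k}$ is even and square $-1$ if it is odd, so it is $\pm1$ or $\pm i$ respectively. Thus one sign per eigenvector is at stake, and the theorem says that the signs alternate as the Harper eigenvalue decreases.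

Two facts come with the problem: the simplicity of $\hat s_n$ on $L_\pm$, and the fact that the multiplicities of $1,i,-1,-i$ are the same for $\hat f_n^{[1/4]}$ and $\hat f_n$. The proof uses neither. Simplicity is reproved in Lemma 1, and the multiplicities are a consequence of Theorem 1. Multiplicities alone would not suffice in any case: for $n=4$ they say that among the three even eigenvectors one has $\hat f_4$-eigenvalue $-1$ and two have eigenvalue $1$, but not which one is the exception.

## Two, three and four points by hand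

For $n=1$ everything is one-dimensional, and $\hat f_1\sigma_{1,0}=\sigma_{1,0}$.

For $n=2$ every function is even, and in the basis $\delta_0,\delta_1$
$$\hat f_2=\frac1{\sqrt2}\begin{pmatrix}1&1\\1&-1\end{pmatrix},\qquad \hat s_2=\begin{pmatrix}2&2\\2&-2\end{pmatrix}=2\sqrt2\,\hat f_2 .$$
(The off-diagonal entry is $2$ because $x+1=x-1$ in $\mathbb Z(2)$.) The larger eigenvalue of $\hat s_2$ goes with eigenvalue $1=i^0$ of $\hat f_2$, the smaller with $-1=i^2$. The indices are $0$ and $2$, as they should be.

For $n=3$ take the orthonormal basis $u_0=\delta_0$, $u_1=(\delta_1+\delta_{-1})/\sqrt2$ of $L_+$. Then on $L_+$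
$$\hat f_3=\frac1{\sqrt3}\begin{pmatrix}1&\sqrt2\\\sqrt2&-1\end{pmatrix},\qquad \hat s_3=\begin{pmatrix}2&\sqrt2\\\sqrt2&0\end{pmatrix}=1+\sqrt3\,\hat f_3 .$$
Again the larger eigenvalue, $1+\sqrt3$, goes with $1$ and the smaller, $1-\sqrt3$, with $-1$. On $L_-$ there is only $(\delta_1-\delta_{-1})/\sqrt2$, and its transform at $y=1$ is $3^{-1/2}(e^{2\pi i/3}-e^{-2\pi i/3})/\sqrt2=i/\sqrt2$, so its eigenvalue is $i=i^1$.

For $n=4$ the space $L_-$ is spanned by $(\delta_1-\delta_{-1})/\sqrt2$. Its transform at $y=1$ is $\frac12(i-(-i))/\sqrt2=i/\sqrt2$, so the eigenvalue is $i$. On $L_+$, in the basis $u_0=\delta_0$, $u_1=(\delta_1+\delta_3)/\sqrt2$, $u_2=\delta_2$,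
$$\hat s_4=\begin{pmatrix}2&\sqrt2&0\\\sqrt2&0&\sqrt2\\0&\sqrt2&-2\end{pmatrix},\qquad \hat f_4=\begin{pmatrix}\frac12&\frac1{\sqrt2}&\frac12\\[2pt]\frac1{\sqrt2}&0&-\frac1{\sqrt2}\\[2pt]\frac12&-\frac1{\sqrt2}&\frac12\end{pmatrix}.$$
The characteristic equation of $\hat s_4$ is $\mu^3=8\mu$, so the eigenvalues are $2\sqrt2,0,-2\sqrt2$, with eigenvectors
$$(1,\,2-\sqrt2,\,3-2\sqrt2),\qquad(1,\,-\sqrt2,\,-1),\qquad(1,\,-2-\sqrt2,\,3+2\sqrt2).$$
Each has first coordinate $1$, so the $\hat f_4$-eigenvalue is the first coordinate of its image: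
$$\tfrac12+(\sqrt2-1)+(\tfrac32-\sqrt2)=1,\qquad \tfrac12-1-\tfrac12=-1,\qquad \tfrac12-(\sqrt2+1)+(\tfrac32+\sqrt2)=1 .$$
These are $i^0,i^2,i^4$. Note that $\hat s_4$ is no longer of the form $\alpha+\beta\hat f_4$ on $L_+$, since it has three distinct eigenvalues there and $\hat f_4$ only two.

## Signs as sums, and where positivity runs out

The hand computations suggest a direct method. If $\sigma$ is an even eigenvector with $\sigma(0)>0$ and $\hat f_n\sigma=\lambda\sigma$ with $\lambda=\pm1$, then evaluating at $0$ gives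
$$\lambda\,\sigma(0)=n^{-1/2}\sum_{x}\sigma(x).$$
So $\lambda$ is the sign of the sum of the values of $\sigma$.

For $k=0$ this works. Let $n\geqslant2$. The matrix of $\hat s_n+2$ has nonnegative entries, and it is irreducible because the cycle $\mathbb Z(n)$ is connected. By the Perron–Frobenius theorem the largest eigenvalue of $\hat s_n$ on $L$ is simple and has a strictly positive eigenvector. The reflected vector $x\mapsto\sigma(-x)$ is positive with the same eigenvalue and norm, so the vector is even and is $\sigma_{n,0}$. Its sum is positive, so $\hat f_n\sigma_{n,0}=\sigma_{n,0}$.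

The method stops at the very next even eigenvector. The vector $\sigma_{n,2}$ is orthogonal to $\sigma_{n,0}>0$, so it has values of both signs. What orthogonality controls is the weighted sum $\sum_x\sigma_{n,0}(x)\sigma_{n,2}(x)=0$, and the weight is not constant: a constant function is not an eigenvector of $\hat s_n$ when $n\geqslant 2$. The plain sum is what we need, and its terms cancel. For $n=4$ the eigenvector with eigenvalue $-2\sqrt2$ has values proportional to
$$1,\quad-(1+\sqrt2),\quad 3+2\sqrt2,\quad-(1+\sqrt2)\qquad\text{at }x=0,1,2,3,$$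
with sum $2$. Knowing the pattern of signs of the values does not tell us the sign of such a sum.

So we would like to move to an operator whose eigenvectors are so explicit that the sums can be evaluated. Split $\hat s_n$ into its two parts,
$$(A\psi)(x)=\psi(x+1)+\psi(x-1),\qquad(B\psi)(x)=2\cos(2\pi x/n)\,\psi(x),$$
so $\hat s_n=A+B$. The eigenvectors of $B$ on $L_\pm$ are supported on pairs $\{x,-x\}$; those of $A$ are their Fourier transforms. One could deform $A+B$ to $aA+bB$ and hope that the sign does not change. But the sign is defined only when eigenvectors of the operator are eigenvectors of $\hat f_n$. We shall see that $\hat f_n(aA+bB)\hat f_n^{-1}=bA+aB$. For $n\geqslant2$ we have $A\ne B$, because $(A\delta_0)(0)=0$ and $(B\delta_0)(0)=2$. So $aA+bB$ commutes with $\hat f_n$ only if $a=b$, and the deformation leaves the world in which the sign makes sense at once.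

The way past this is to stop asking for an operator that commutes with $\hat f_n$. Consider the whole almost-Mathieu path $\cos\theta\,A+\sin\theta\,B$, $0\leqslant\theta\leqslant\pi/2$. The Fourier transform reflects this path, exchanging $\theta$ and $\pi/2-\theta$. If the $r$-th eigenvector $s_r(\theta)$ can be chosen continuously and without ambiguity of sign along the path, then $\hat f_ns_r(\theta)=c(\theta)s_r(\pi/2-\theta)$ makes sense for every $\theta$, not only at the fixed point $\pi/4$. The factor $c(\theta)$ is continuous and takes two values, so it is constant. At $\theta=0$ it compares an explicit eigenvector of $A$ with an explicit eigenvector of $B$, and there it can be computed. Two things need proof: that the spectrum stays simple, and what the sign convention does at the endpoint $\theta=\pi/2$.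

## The path $\cos\theta\,A+\sin\theta\,B$ and its reflection

Fix $n$, write $f=\hat f_n$, and regard elements of $L$ as $n$-periodic functions on $\mathbb Z$. Put
$$H_\theta=\cos\theta\,A+\sin\theta\,B,\qquad\text{so that }\ \hat s_n=\sqrt2\,H_{\pi/4}.$$
The operator $A$ is a shift plus its adjoint, and $B$ is a real diagonal operator. Hence $H_\theta$ is Hermitian and maps real functions to real functions. Both $A$ and $B$ commute with the reflection $\psi(x)\mapsto\psi(-x)$, so $H_\theta$ preserves $L_+$ and $L_-$.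

**Step 1: how $f$ acts on the path.** We need the precise sense in which $f$ reflects the path. Shifting the summation variable,
$$(fA\psi)(y)=n^{-1/2}\sum_xe^{2\pi ixy/n}\bigl(\psi(x+1)+\psi(x-1)\bigr)=\bigl(e^{-2\pi iy/n}+e^{2\pi iy/n}\bigr)(f\psi)(y),$$
so $fA=Bf$. Next,
$$(f^2\psi)(x)=\frac1n\sum_z\psi(z)\sum_ye^{2\pi iy(x+z)/n}=\psi(-x),$$
because the inner sum is $n$ if $z=-x$ and $0$ otherwise. In particular $f$ is invertible, $B=fAf^{-1}$, and $f^2$ commutes with $A$. Therefore $fB=f\,fAf^{-1}=f^2Af^{-1}=Af^2f^{-1}=Af$. Combining the two relations,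
$$fH_\theta=\cos\theta\,Bf+\sin\theta\,Af=H_{\pi/2-\theta}\,f\qquad(\theta\in\mathbb R).\tag{1}$$
At $\theta=\pi/4$ this says that $f$ commutes with $\hat s_n$.

**Step 2: $f$ on even and odd real functions.** We need to know in which set the factor $c$ will live. The functions $y\mapsto n^{-1/2}e^{2\pi ixy/n}$, $x\in\mathbb Z(n)$, are orthonormal, so $f$ is unitary, and $f^{-1}$ has kernel $n^{-1/2}e^{-2\pi ixy/n}$. Replacing $x$ by $-x$ in the sum shows that $f$ preserves $L_+$ and $L_-$. Pairing $x$ with $-x$ gives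
$$(f\psi)(y)=n^{-1/2}\sum_x\cos(2\pi xy/n)\psi(x)\ \text{ on }L_+,\qquad(f\psi)(y)=i\,n^{-1/2}\sum_x\sin(2\pi xy/n)\psi(x)\ \text{ on }L_- .$$
So $f$ maps real functions to real functions on $L_+$, and to $i$ times real functions on $L_-$.

**Step 3: bases of $L_\pm$.** These bases diagonalise $B$ and fix where we normalise. Let $\varepsilon\in\{+,-\}$ and put
$$X_+=\{0,1,\dots,\lfloor n/2\rfloor\},\qquad X_-=\{x\in\mathbb Z:0<x<n/2\}.$$
Every class in $\mathbb Z(n)$ is $\pm x$ for exactly one $x\in X_+$. An even function is determined by its values on $X_+$, which are arbitrary. An odd function vanishes at $0$, and at $n/2$ if $n$ is even, and is determined by its arbitrary values on $X_-$. So $d=|X_\varepsilon|=\dim L_\varepsilon$. If $d=0$ there is nothing to prove for that $\varepsilon$, so assume $d\geqslant1$; for $\varepsilon=-$ this means $n\geqslant3$. List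
$$X_\varepsilon=\{x_0<x_1<\dots<x_{d-1}\},\qquad x_r=x_0+r,\qquad x_0=0\text{ for }\varepsilon=+,\quad x_0=1\text{ for }\varepsilon=-.$$
Let $u_r\in L_\varepsilon$ be the real unit function supported on $\{x_r,-x_r\}$ with $u_r(x_r)>0$. Explicitly, $u_r=\delta_{x_r}$ if $x_r$ and $-x_r$ agree modulo $n$, and $u_r=(\delta_{x_r}+\varepsilon\delta_{-x_r})/\sqrt2$ otherwise. Then $u_0,\dots,u_{d-1}$ is an orthonormal basis of $L_\varepsilon$. For $\psi\in L_\varepsilon$ the number $\langle\psi,u_r\rangle$ is $\psi(x_r)$ or $\sqrt2\,\psi(x_r)$, hence a positive multiple of $\psi(x_r)$.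

For example, for $n=3$ and $\varepsilon=+$ the path is, in the basis $u_0,u_1$,
$$H_\theta|_{L_+}=\begin{pmatrix}2\sin\theta&\sqrt2\cos\theta\\\sqrt2\cos\theta&\cos\theta-\sin\theta\end{pmatrix}.$$

## Eigenvectors cannot vanish at $x_0$

This section shows that eigenvalues never collide along the path and produces a continuous choice of eigenvector with a canonical sign.

**Lemma 1.** (a) If $\cos\theta\neq0$ and $\psi\in L_\varepsilon$ is an eigenvector of $H_\theta$, then $\psi(x_0)\ne0$. (b) For every $\theta\in\mathbb R$, $H_\theta|_{L_\varepsilon}$ has simple spectrum.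

**Proof.** The idea is that the eigenvalue equation is a second-order recurrence, and parity supplies one initial condition for free. The equation $H_\theta\psi=\mu\psi$ reads
$$\cos\theta\,\bigl(\psi(x+1)+\psi(x-1)\bigr)=\bigl(\mu-2\sin\theta\cos(2\pi x/n)\bigr)\psi(x)\qquad\text{for all }x\in\mathbb Z.\tag{2}$$

(a) Suppose $\psi(x_0)=0$. If $\varepsilon=+$, then $\psi(0)=0$ and $\psi(-1)=\psi(1)$, so (2) at $x=0$ gives $2\cos\theta\,\psi(1)=0$, hence $\psi(1)=0$. If $\varepsilon=-$, then $\psi(1)=0$ by assumption and $\psi(0)=0$ by oddness. In both cases $\psi(0)=\psi(1)=0$. As $\cos\theta\ne0$, (2) computes $\psi(x+1)$ from $\psi(x)$ and $\psi(x-1)$, so $\psi(x)=0$ for all $x\geqslant0$. By periodicity $\psi=0$, a contradiction.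

(b) Let $\cos\theta\ne0$. If two linearly independent eigenvectors in $L_\varepsilon$ had the same eigenvalue, some nonzero combination of them would vanish at $x_0$ and would still be an eigenvector, contradicting (a). If $\cos\theta=0$, then $H_\theta=\pm B$ is diagonal in the basis $(u_r)$ with entries $\pm2\cos(2\pi x_r/n)$. These are distinct, because the numbers $2\pi x_r/n$ are distinct and lie in $[0,\pi]$, where the cosine is strictly decreasing. $\square$

At $\theta=\pi/4$ the lemma gives everything used to define $S_n$: simplicity on $L_\pm$, and the fact that even eigenvectors do not vanish at $0$ and odd ones do not vanish at $1$.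

**Step 4: a continuous choice of eigenvectors on $[0,\pi/2)$.** Let $\mu_0(\theta)>\dots>\mu_{d-1}(\theta)$ be the eigenvalues of $H_\theta|_{L_\varepsilon}$. They are continuous in $\theta$, by Weyl's inequality: the $r$-th largest eigenvalues of two Hermitian operators differ by at most the norm of the difference of the operators. The orthogonal projection onto the $\mu_r(\theta)$-eigenspace is
$$P_r(\theta)=\prod_{i\neq r}\frac{H_\theta-\mu_i(\theta)}{\mu_r(\theta)-\mu_i(\theta)}\qquad\text{on }L_\varepsilon,$$
since the right side kills every other eigenvector and fixes the $r$-th. No denominator vanishes, by Lemma 1(b), so $P_r(\theta)$ is continuous in $\theta\in\mathbb R$. It preserves real functions because $H_\theta$ does and the $\mu_i(\theta)$ are real.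

For $0\leqslant\theta<\pi/2$ we have $P_r(\theta)u_0\ne0$. Otherwise the $r$-th eigenvector would be orthogonal to $u_0$, that is, would vanish at $x_0$, contrary to Lemma 1(a). So we may put
$$s_r(\theta)=\frac{P_r(\theta)u_0}{\|P_r(\theta)u_0\|}.$$
Then $\langle s_r(\theta),u_0\rangle=\langle P_r(\theta)u_0,u_0\rangle/\|P_r(\theta)u_0\|=\|P_r(\theta)u_0\|>0$, so $s_r(\theta)(x_0)>0$. Thus $s_r(\theta)$ is the unique real unit $\mu_r(\theta)$-eigenvector of $H_\theta$ in $L_\varepsilon$ that is positive at $x_0$, and it is continuous on $[0,\pi/2)$.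

## The limit $\theta\uparrow\pi/2$ produces the factor $(-1)^r$

At $\theta=\pi/2$ the construction breaks: the eigenvectors are the $u_r$, and $u_r(x_0)=0$ for $r\geqslant1$. The line spanned by $s_r(\theta)$ tends to the line of $u_r$, but the normalisation "positive at $x_0$" loses its meaning in the limit. Whether $s_r(\theta)$ tends to $u_r$ or to $-u_r$ has to be found out.

The case $n=3$, $\varepsilon=+$, $r=1$ shows what happens. Write $s_1(\theta)=vu_0+wu_1$ with $v>0$. The first row of the matrix above gives $\sqrt2\cos\theta\,w=(\mu_1(\theta)-2\sin\theta)v$. The smaller eigenvalue of a real symmetric $2\times2$ matrix with nonzero off-diagonal entry is smaller than each diagonal entry, so $w<0$ for all $\theta\in[0,\pi/2)$. In the limit $v\to0$ and $w\to-1$: the vector $s_1(\theta)$ tends to $-u_1$.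

**Lemma 2.** $\displaystyle\lim_{\theta\uparrow\pi/2}s_r(\theta)=(-1)^ru_r$.

**Proof.** First we reduce the claim to the sign of a single value. At $\theta=\pi/2$ the eigenvalues are $\mu_r(\pi/2)=2\cos(2\pi x_r/n)$, decreasing in $r$, with eigenvectors $u_r$. Since $P_r(\theta)$ is the projection onto the line of the real unit vector $s_r(\theta)$, continuity gives
$$\langle s_r(\theta),u_r\rangle^2=\langle P_r(\theta)u_r,u_r\rangle\longrightarrow\langle P_r(\pi/2)u_r,u_r\rangle=1 .$$
For a sign $\tau=\pm1$ we have $\|s_r(\theta)-\tau u_r\|^2=2-2\tau\langle s_r(\theta),u_r\rangle$. So it suffices to show that $\langle s_r(\theta),u_r\rangle$, equivalently $s_r(\theta)(x_r)$, has the sign $(-1)^r$ for $\theta<\pi/2$ close to $\pi/2$.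

Now we follow the values of $s=s_r(\theta)$ from $x_0$, where it is positive, to $x_r$. For integers $x_0\leqslant x<x_r$ put
$$\kappa_x=2\sin\theta\cos(2\pi x/n)-\mu_r(\theta),$$
so that (2) reads
$$\cos\theta\,\bigl(s(x+1)+s(x-1)\bigr)=-\kappa_x\,s(x).\tag{3}$$
As $\theta\uparrow\pi/2$,
$$\kappa_x\to2\cos(2\pi x/n)-2\cos(2\pi x_r/n)>0,\qquad\cos\theta\downarrow0 .$$
There are finitely many such $x$, so for $\theta$ near $\pi/2$ we have $\kappa_x>2\cos\theta>0$ for all of them. Fix such a $\theta$. We claim that $s(x)\neq0$ and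
$$\frac{s(x+1)}{s(x)}<-1\qquad\text{for }x_0\leqslant x<x_r .$$

We argue by induction on $x$. *Start.* We know $s(x_0)>0$. If $\varepsilon=+$, then $s(-1)=s(1)$, and (3) at $x=0$ reads $2\cos\theta\,s(1)=-\kappa_0s(0)$, so $s(1)/s(0)=-\kappa_0/(2\cos\theta)<-1$. If $\varepsilon=-$, then $s(0)=0$, and (3) at $x=1$ gives $s(2)/s(1)=-\kappa_1/\cos\theta<-2$. *Step.* Let $x_0<x<x_r$ and suppose $s(x-1)\ne0$ and $s(x)/s(x-1)<-1$. Then $s(x)\ne0$ and $-s(x-1)/s(x)$ lies in $(0,1)$. Dividing (3) by $\cos\theta\,s(x)$,
$$\frac{s(x+1)}{s(x)}=-\frac{\kappa_x}{\cos\theta}-\frac{s(x-1)}{s(x)}<-2+1=-1 .$$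
This proves the claim. So $s$ changes sign at each of the $x_r-x_0=r$ steps from $x_0$ to $x_r$, and $s(x_r)$ has the sign $(-1)^r$. $\square$

Set $s_r(\pi/2)=(-1)^ru_r$. Then $s_r$ is continuous on the closed interval $[0,\pi/2]$, and $s_r(\theta)$ is throughout a real unit $\mu_r(\theta)$-eigenvector of $H_\theta$ in $L_\varepsilon$.

## Proof of Theorem 1: a constant sign, computed at $\theta=0$

**Step 5: the factor $c$ exists and is constant.** This step carries the sign from $\pi/4$ to the end of the path. By (1), $f|_{L_\varepsilon}$ conjugates $H_\theta|_{L_\varepsilon}$ to $H_{\pi/2-\theta}|_{L_\varepsilon}$. So the two operators have the same eigenvalues, $\mu_r(\theta)=\mu_r(\pi/2-\theta)$, and $fs_r(\theta)$ is a unit eigenvector of $H_{\pi/2-\theta}$ for $\mu_r(\pi/2-\theta)$. By simplicity,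
$$f\,s_r(\theta)=c(\theta)\,s_r(\pi/2-\theta),\qquad c(\theta)=\langle fs_r(\theta),s_r(\pi/2-\theta)\rangle,\qquad|c(\theta)|=1\qquad(0\leqslant\theta\leqslant\pi/2).\tag{4}$$
The function $c$ is continuous on $[0,\pi/2]$, because $s_r$ is. The vector $s_r(\pi/2-\theta)$ is real, and $fs_r(\theta)$ is real if $\varepsilon=+$ and $i$ times real if $\varepsilon=-$, by Step 2. With $|c(\theta)|=1$ this gives $c(\theta)\in\{1,-1\}$ for $\varepsilon=+$ and $c(\theta)\in\{i,-i\}$ for $\varepsilon=-$. A continuous function from an interval to a two-point set is constant. Write $c$ for its value.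

**Step 6: the value of $c$.** We evaluate (4) at $\theta=0$, where the right side is explicit: $fs_r(0)=c\,s_r(\pi/2)=c\,(-1)^ru_r$, that is,
$$s_r(0)=c\,(-1)^rf^{-1}u_r .$$
At $x_0$ the left side is positive.

If $\varepsilon=+$, then $(f^{-1}u_r)(0)=n^{-1/2}\sum_yu_r(y)>0$. So $c\,(-1)^r>0$, and $c=(-1)^r$.

If $\varepsilon=-$, then $u_r(-x_r)=-u_r(x_r)$ and
$$(f^{-1}u_r)(1)=n^{-1/2}\sum_ye^{-2\pi iy/n}u_r(y)=-2i\,n^{-1/2}\,u_r(x_r)\sin(2\pi x_r/n),$$
where $u_r(x_r)>0$, and $\sin(2\pi x_r/n)>0$ because $0<x_r<n/2$. So $-i\,c\,(-1)^r>0$, and $c=i\,(-1)^r$.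

With $\eta_+=1$ and $\eta_-=i$, both cases read
$$c=\eta_\varepsilon(-1)^r,\qquad\text{and in particular}\qquad fs_r(0)=\eta_\varepsilon u_r .\tag{5}$$

**Step 7: back to the Harper operator.** At $\theta=\pi/4$ both sides of (4) involve the same vector. Since $H_{\pi/4}=\hat s_n/\sqrt2$, the vector $s_r(\pi/4)$ is the real unit eigenvector of $\hat s_n|_{L_\varepsilon}$ for its $r$-th largest eigenvalue, counted from $r=0$. It is positive at $0$ if $\varepsilon=+$, and zero at $0$ and positive at $1$ if $\varepsilon=-$. Hence $s_r(\pi/4)=\sigma_{n,2r}$ if $\varepsilon=+$ and $s_r(\pi/4)=\sigma_{n,2r+1}$ if $\varepsilon=-$. So (4) and (5) give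
$$\hat f_n\sigma_{n,2r}=(-1)^r\sigma_{n,2r}=i^{2r}\sigma_{n,2r},\qquad\hat f_n\sigma_{n,2r+1}=i(-1)^r\sigma_{n,2r+1}=i^{2r+1}\sigma_{n,2r+1}.$$
Since $\hat f_n^{[1/4]}\sigma_{n,k}=e^{2\pi ik/4}\sigma_{n,k}=i^k\sigma_{n,k}$, the operators $\hat f_n^{[1/4]}$ and $\hat f_n$ agree on the basis $S_n$, hence everywhere. This proves Theorem 1. $\blacksquare$

As a check of (5), take $n=3$, $\varepsilon=+$, $r=1$. At $\theta=0$ the matrix of $A$ is $\begin{pmatrix}0&\sqrt2\\\sqrt2&1\end{pmatrix}$, with smaller eigenvalue $-1$ and $s_1(0)=(\sqrt2,-1)/\sqrt3$. Its image under $\frac1{\sqrt3}\begin{pmatrix}1&\sqrt2\\\sqrt2&-1\end{pmatrix}$ is $(0,1)=u_1$. As $s_1(\pi/2)=-u_1$, this means $c=-1$.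

## The sign for every combination $aA+bB$ with $ab\neq0$

The path went through one quarter of the circle of angles $\theta$. The same method covers the other three. For real $(a,b)$ with $ab\ne0$ let $s^{a,b}_{\varepsilon,r}$ be the real unit eigenvector of $(aA+bB)|_{L_\varepsilon}$ for its $r$-th largest eigenvalue ($r=0,\dots,d-1$), normalised to be positive at $x_0$. Since $aA+bB$ is a positive multiple of some $H_\theta$ with $\cos\theta\ne0$, it exists and is unique by Lemma 1.

**Theorem 2.** For $ab\ne0$,
$$\hat f_n\,s^{a,b}_{\varepsilon,r}=\eta_\varepsilon\,\kappa\,s^{b,a}_{\varepsilon,r},\qquad\kappa=\begin{cases}(-1)^r&a,b>0,\\1&ab<0,\\(-1)^{d-1-r}&a,b<0.\end{cases}$$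

For instance, let $n=3$, $\varepsilon=+$, $(a,b)=(1,-1)$, $r=1$. Then $A-B=\begin{pmatrix}-2&\sqrt2\\\sqrt2&2\end{pmatrix}$ has eigenvalues $\pm\sqrt6$, and $s^{1,-1}_{+,1}$ is a positive multiple of $(1,\sqrt2-\sqrt3)$. Its image under $\hat f_3$ is a positive multiple of $(3-\sqrt6,\sqrt3)$, hence of $(1,\sqrt2+\sqrt3)$. That is indeed an eigenvector of $B-A$ for $-\sqrt6$, with positive first entry. So here $\kappa=1$ although $r=1$.

**Proof.** Multiplying $(a,b)$ by a positive number changes neither the eigenvectors nor their order, so let $(a,b)=(\cos\theta,\sin\theta)$. Then $(b,a)$ belongs to the angle $\pi/2-\theta$.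

**Case $a,b>0$.** Here $\theta\in(0,\pi/2)$, and (4) and (5) are the claim.

**Case $a,b<0$.** We reduce to the first case by a change of sign. Passing from $(a,b)$ to $(-a,-b)$ keeps the eigenvectors and reverses the order of the eigenvalues, so $s^{a,b}_{\varepsilon,r}=s^{-a,-b}_{\varepsilon,d-1-r}$, and similarly for $(b,a)$. The first case gives
$$\hat f_ns^{a,b}_{\varepsilon,r}=\hat f_ns^{-a,-b}_{\varepsilon,d-1-r}=\eta_\varepsilon(-1)^{d-1-r}s^{-b,-a}_{\varepsilon,d-1-r}=\eta_\varepsilon(-1)^{d-1-r}s^{b,a}_{\varepsilon,r}.$$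

**Case $a>0>b$.** Here $\theta\in(-\pi/2,0)$ and $\pi/2-\theta\in(\pi/2,\pi)$. We repeat the argument with the limit $\theta\uparrow0$, in which $\pi/2-\theta$ approaches $\pi/2$ from the other side. The construction of Step 4 uses only $\cos\theta\ne0$. So it defines the eigenvectors $s_r(\theta)$, positive at $x_0$, continuously on $(-\pi/2,\pi/2)$ and likewise on $(\pi/2,3\pi/2)$. As in Step 5, $fs_r(\theta)=c\,s_r(\pi/2-\theta)$ for $\theta\in(-\pi/2,0)$, where $c$ is continuous with values in $\{\pm1\}$ or $\{\pm i\}$, hence constant on this interval.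

Let $\theta\uparrow0$. The left side tends to $fs_r(0)=\eta_\varepsilon u_r$, by (5). On the right, $\theta'=\pi/2-\theta\downarrow\pi/2$, and we must find the limit of $s=s_r(\theta')$. As in Lemma 2, $\langle s_r(\theta'),u_r\rangle^2\to1$, so only the sign of $s(x_r)$ is needed. Define $\kappa_x$ as in Lemma 2 with $\theta'$ in place of $\theta$. Since $\cos\theta'=-|\cos\theta'|$, equation (3) becomes
$$|\cos\theta'|\,\bigl(s(x+1)+s(x-1)\bigr)=\kappa_x\,s(x),\qquad\kappa_x>2|\cos\theta'|\quad\text{for }x_0\leqslant x<x_r,$$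
the inequality holding once $\theta'$ is near $\pi/2$, because $\kappa_x$ has the same positive limit as before. We claim $s(x+1)/s(x)>1$ for $x_0\leqslant x<x_r$. *Start.* We have $s(x_0)>0$. If $\varepsilon=+$, then $2|\cos\theta'|\,s(1)=\kappa_0s(0)$, so $s(1)/s(0)>1$. If $\varepsilon=-$, then $|\cos\theta'|\,s(2)=\kappa_1s(1)$, so $s(2)/s(1)>2$. *Step.* If $s(x)/s(x-1)>1$, then $s(x-1)/s(x)\in(0,1)$ and
$$\frac{s(x+1)}{s(x)}=\frac{\kappa_x}{|\cos\theta'|}-\frac{s(x-1)}{s(x)}>2-1=1 .$$
So $s(x_r)>0$ and $s_r(\theta')\to u_r$. Comparing limits, $\eta_\varepsilon u_r=c\,u_r$, so $c=\eta_\varepsilon$ and $\kappa=1$.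

**Case $a<0<b$.** This follows from the previous case by applying $f$ once more. The pair $(b,a)$ falls under the previous case, so $fs^{b,a}_{\varepsilon,r}=\eta_\varepsilon s^{a,b}_{\varepsilon,r}$. Apply $f$ and use that $f^2$ is multiplication by $\eta_\varepsilon^2$ on $L_\varepsilon$, since $(f^2\psi)(x)=\psi(-x)$. This gives $\eta_\varepsilon^2s^{b,a}_{\varepsilon,r}=\eta_\varepsilon fs^{a,b}_{\varepsilon,r}$, that is, $fs^{a,b}_{\varepsilon,r}=\eta_\varepsilon s^{b,a}_{\varepsilon,r}$. $\square$

## Interlacing, the Gauss sum, and sums over Harper eigenvalues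

**Corollary 3.** Let $\mu_0>\mu_1>\cdots$ be the eigenvalues of $\hat s_n$ on $L_\varepsilon$.

1. (Interlacing.) The eigenvalues of $\hat s_n$ on $\ker(\hat f_n-1)$ and $\ker(\hat f_n+1)$ alternate strictly, beginning with the largest on $\ker(\hat f_n-1)$. Likewise on $\ker(\hat f_n-i)$ and $\ker(\hat f_n+i)$, beginning on $\ker(\hat f_n-i)$.
2. (Multiplicities and Gauss sum.) The multiplicity of $i^\ell$ as an eigenvalue of $\hat f_n$ is the number of admissible indices $k\equiv\ell\pmod4$. In particular
$$n^{-1/2}\sum_{x\in\mathbb Z(n)}e^{2\pi ix^2/n}=\operatorname{tr}\hat f_n=\sum_ki^k=1+i,\ 1,\ 0,\ i\qquad\text{for }n\equiv0,1,2,3\pmod4\text{ respectively.}$$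
3. (Exact spectral identities.) On $L_+$,
$$\sum_r\prod_{j\ne r}\frac1{|\mu_r-\mu_j|}=\frac1{\sqrt n}\ \text{ for }n\text{ odd},\qquad\frac1{2\sqrt n}\ \text{ for }n\text{ even}.$$
On $L_-$, for $n\geqslant3$ and $d=\dim L_-$,
$$\sum_r\prod_{j\neq r}\frac1{|\mu_r-\mu_j|}=\frac2{\sqrt n}\sin\frac{2\pi d}n .$$

The hand computations confirm some cases of item 3. For $n=3$ on $L_+$ the eigenvalues are $1\pm\sqrt3$, and the sum is $2\cdot\frac1{2\sqrt3}=\frac1{\sqrt3}$. For $n=4$ on $L_+$ they are $2\sqrt2,0,-2\sqrt2$, and the sum is $\frac1{16}+\frac18+\frac1{16}=\frac14=\frac1{2\sqrt4}$.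

**Proof of item 1.** Since $(\hat f_n^2\psi)(x)=\psi(-x)$, the kernels of $\hat f_n\mp1$ lie in $L_+$ and those of $\hat f_n\mp i$ lie in $L_-$. By Theorem 1, $\ker(\hat f_n-1)$ is spanned by the $\sigma_{n,2r}$ with $r$ even and $\ker(\hat f_n+1)$ by those with $r$ odd. In the same way the $\sigma_{n,2r+1}$ span $\ker(\hat f_n-i)$ for $r$ even and $\ker(\hat f_n+i)$ for $r$ odd. The eigenvalues decrease strictly in $r$, so they alternate as claimed.

**Proof of item 2.** The first sentence is Theorem 1 read on the basis $S_n$. The matrix of $\hat f_n$ has diagonal entries $n^{-1/2}e^{2\pi ix^2/n}$, so the first expression is the trace, and the trace is the sum of the eigenvalues $i^k$. It remains to sum over the index range, using that four consecutive powers of $i$ add up to $0$. If $n$ is odd, $\sum_{k=0}^{n-1}i^k$ is $1$ for $n\equiv1$ and $1+i-1=i$ for $n\equiv3$. If $n$ is even, the sum is $\sum_{k=0}^{n-2}i^k+i^n$, where the first part has $n-1$ terms. For $n\equiv0$ it is $(1+i-1)+1=1+i$, and for $n\equiv2$ it is $1-1=0$.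

**Proof of item 3.** The plan is to write $\hat f_n$ as a polynomial in $\hat s_n$ on $L_\varepsilon$ and to compute its leading coefficient twice.

**Step 8: the polynomial.** Let $Q$ be the polynomial of degree at most $d-1$ with $Q(\mu_r)=(-1)^r$ for $r=0,\dots,d-1$. By Theorem 1, $\hat f_n$ and $\eta_\varepsilon Q(\hat s_n)$ agree on the eigenbasis of $L_\varepsilon$, so $\hat f_n=\eta_\varepsilon Q(\hat s_n)$ on $L_\varepsilon$. By Lagrange interpolation the coefficient $q$ of $\mu^{d-1}$ in $Q$ is $\sum_r(-1)^r\prod_{j\ne r}(\mu_r-\mu_j)^{-1}$. Exactly $r$ of the factors $\mu_r-\mu_j$ are negative, namely those with $j<r$, so the product has the sign $(-1)^r$ and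
$$q=\sum_r\prod_{j\ne r}\frac1{|\mu_r-\mu_j|}.$$
So $q$ is the left side of the identities, and we have to find its value.

**Step 9: powers of $\hat s_n$ as paths.** This is how we isolate $q$. The operator $\hat s_n$ is the sum of the two shifts and the diagonal operator $B$. Expanding $\hat s_n^k$ gives words of length $k$ in these three letters. Applied to $\delta_x$, a word gives a multiple of $\delta_{x+e}$, where $e$ is the sum of its shifts, each $\pm1$. So $|e|\leqslant k$, and $|e|=k$ only if all letters are the same shift, in which case the multiple is $1$.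

**Step 10: $L_+$.** Put $m=\lfloor n/2\rfloor=d-1$. Every integer $e\equiv m\pmod n$ has $|e|\geqslant m$. So $(\hat s_n^k\delta_0)(m)=0$ for $k<m$, and for $k=m$ only words with $e=\pm m$ count. The word with $e=m$ contributes $1$. If $n$ is even, then $m\geqslant1$ and $-m\equiv m\pmod n$, so the word with $e=-m$ is a second word and also contributes $1$. If $n$ is odd and $n\geqslant3$, then $-m\not\equiv m$, and it does not contribute. If $n=1$, then $m=0$, and there is just the empty word. So $(\hat s_n^m\delta_0)(m)$ is $1$ for $n$ odd and $2$ for $n$ even. Hence $(Q(\hat s_n)\delta_0)(m)$ equals $q$ or $2q$ respectively. By Step 8 with $\eta_+=1$ it also equals $(\hat f_n\delta_0)(m)=n^{-1/2}$. This gives $q=1/\sqrt n$ for $n$ odd and $q=1/(2\sqrt n)$ for $n$ even.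

**Step 11: $L_-$.** Let $n\geqslant3$, so that $d\geqslant1$ and $\delta_1-\delta_{-1}$ is a nonzero element of $L_-$. Note $2d\leqslant n-1$. To go from $1$ to $d$ we need $e\equiv d-1\pmod n$. As $2(d-1)<n$, the only such $e$ with $|e|\leqslant d-1$ is $e=d-1$. To go from $-1$ to $d$ we need $e\equiv d+1\pmod n$. The values of smallest size are among $d+1$ and $d+1-n$, and $|d+1-n|=n-1-d\geqslant d$. So $|e|\geqslant d$, and $\delta_{-1}$ contributes nothing at $d$ for $k\leqslant d-1$. Therefore $\bigl(\hat s_n^k(\delta_1-\delta_{-1})\bigr)(d)$ is $0$ for $k<d-1$ and $1$ for $k=d-1$, so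
$$\bigl(Q(\hat s_n)(\delta_1-\delta_{-1})\bigr)(d)=q .$$
On the other hand $\bigl(\hat f_n(\delta_1-\delta_{-1})\bigr)(d)=n^{-1/2}\bigl(e^{2\pi id/n}-e^{-2\pi id/n}\bigr)=2i\,n^{-1/2}\sin(2\pi d/n)$. By Step 8 with $\eta_-=i$ this equals $i\,q$. Hence $q=\frac2{\sqrt n}\sin\frac{2\pi d}n$. $\square$
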